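# Counting commuting pairs of integer matrices

## Commuting $2\times2$ matrices with entries $0,\pm1$

Take two $2\times 2$ matrices with entries in $\{-1,0,1\}$. There are $81^2=6561$ ordered pairs. How many of them commute? Write
$$X=\begin{pmatrix}a&b\\c&d\end{pmatrix},\qquad Y=\begin{pmatrix}e&f\\g&h\end{pmatrix}.$$
The $(1,1)$, $(1,2)$ and $(2,1)$ entries of $XY-YX$ are
$$bg-fc,\qquad (a-d)f-b(e-h),\qquad c(e-h)-g(a-d),$$
and the $(2,2)$ entry is minus the $(1,1)$ entry. Up to sign these are the coordinates of the cross product of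
$$z=(a-d,\,b,\,c)\quad\text{and}\quad w=(e-h,\,f,\,g).$$
So $X$ and $Y$ commute exactly when the vectors $z,w$ are linearly dependent. The vector $z$ forgets only the scalar part of $X$: it determines $X$ up to adding a multiple of $I$.

Now count. A vector $z=(s,b,c)$ with $|s|\le2$ and $b,c\in\{-1,0,1\}$ comes from $3-|s|$ matrices $X$. The zero vector has weight $3$. Dependent pairs with $z=0$ or $w=0$ therefore number $2\cdot3\cdot81-9=477$. The other dependent pairs consist of two nonzero vectors on one line through $0$, and a line of total weight $W$ (over its nonzero vectors) contributes $W^2$. The lines are as follows.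

- $s=0$: 4 lines, each with two vectors of weight $3$, so $W=6$. Contribution $4\cdot36=144$.
- The line of $(1,0,0)$: it carries $\pm(1,0,0)$ and $\pm(2,0,0)$, so $W=2+2+1+1=6$. Contribution $36$.
- $s=\pm1$, $(b,c)\ne(0,0)$: 8 lines with $W=4$. Contribution $8\cdot16=128$.
- $s=\pm2$, $(b,c)\neq(0,0)$: 8 lines with $W=2$. Contribution $8\cdot4=32$.

As a check, the weights add up to $3+24+6+32+16=81$. The number of commuting pairs is $477+144+36+128+32=817$. Of these, $3\cdot81=243$ have $X$ scalar.

Let the box grow: allow integer entries of modulus at most $T$, with $T\ge1$ real. The pairs with $X$ scalar number $(2\lfloor T\rfloor+1)^5$, which is of order $T^5$. The rest is of the same order at most. Indeed, for non-scalar $X$ write $z=jx$ with $x\in\mathbb Z^3$ primitive, $j\ge1$, and let $|x|$ be the sup norm, $1\le|x|\le2T$. There are at most $2T/|x|$ values of $j$, and then at most $3T$ matrices $X$, one for each lower right entry. A commuting $Y$ has $w=ix$ with $|i|\le2T/|x|$, so at most $4T/|x|+1\le6T/|x|$ values of $i$, and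 again at most $3T$ matrices for each. Since $\#\{x\in\mathbb Z^3:|x|=k\}=(2k+1)^3-(2k-1)^3=24k^2+2\le26k^2$, the pairs with $X$ non-scalar number at most
$$\sum_{1\le|x|\le2T}\frac{2T}{|x|}\cdot3T\cdot\frac{6T}{|x|}\cdot3T=108\,T^4\sum_{1\le|x|\le 2T}|x|^{-2}\le108\,T^4\cdot26\cdot2T\ll T^5 .$$

For $n\times n$ matrices we ask the same. Let $M_n$ denote the $n\times n$ matrices, let $|X|$ be the maximum modulus of the entries of $X$, and put
$$N(T)=\#\{(X,Y)\in M_n(\mathbb Z)^2:\ |X|,|Y|\le T,\ XY=YX\}.$$
These are the integer points in a box on the commuting variety $\{(X,Y)\in M_n(\mathbb C)^2:XY=YX\}$, an irreducible variety of dimension $n^2+n$. Pairs with $X$ scalar give $N(T)\ge(2\lfloor T\rfloor+1)^{n^2+1}$. Are there essentially no more?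

**Conjecture.** For any $\varepsilon>0$ we have $N(T)\ll_\varepsilon T^{n^2+1+\varepsilon}$ as $T\to\infty$, with the implied constant depending on $\varepsilon$ and $n$.

The conjecture is true for every $n\ge1$, and the $\varepsilon$ can be removed.

**Theorem 1.** For every $n\ge1$ there is $C=C(n)$ with $(2\lfloor T\rfloor+1)^{n^2+1}\le N(T)\le C\,T^{n^2+1}$ for all $T\ge1$.

**Theorem 2.** For every $n\ge2$, as $T\to\infty$,
$$N(T)\sim2^{n^2+2}\,\frac{n+3}{n+1}\,\frac{\zeta(n^2-2)}{\zeta(n^2-1)}\,T^{n^2+1}.$$
Moreover all but $o(T^{n^2+1})$ of the pairs counted satisfy: $I,X,Y$ are linearly dependent over $\mathbb Q$. (For $n=1$, $N(T)=(2\lfloor T\rfloor+1)^2$.)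

For $n=2$ the cross product shows that *every* commuting pair has $I,X,Y$ dependent. For $n=3$ this fails, as $X=\mathrm{diag}(1,0,0)$, $Y=\mathrm{diag}(0,1,0)$ shows. The theorem says that such pairs are rare.

## Centralizers and the largest eigenspace

Implied constants depend only on $n$ unless indicated. Write $B(t)=\{X\in M_n(\mathbb R):|X|\le t\}$. We fix $X$ and count the $Y$ that commute with it.

**Definition.** For $X\in M_n(\mathbb Z)$ let $Z(X)=\{Y\in M_n(\mathbb Z):XY=YX\}$ and $z_X(t)=\#(Z(X)\cap B(t))$. The equation $XY=YX$ is a linear system over $\mathbb Q$ in the entries of $Y$, so $Z(X)$ is a lattice of rank $d(X)=\dim_{\mathbb C}\{Y\in M_n(\mathbb C):XY=YX\}$. Let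
$$\gamma(X)=\max_{\mu\in\mathbb C}\dim_{\mathbb C}\ker(X-\mu)$$
be the dimension of the largest eigenspace. Call $X$ *scalar* if $\gamma(X)=n$, *degenerate* if $n/2<\gamma(X)<n$, and *tame* if $\gamma(X)\le n/2$.

Examples. For $n=2$ a non-scalar matrix has $\gamma=1=n/2$, so it is tame, and nothing is degenerate. For $n=3$, $\mathrm{diag}(0,0,1)$ has $\gamma=2$ and is degenerate; its centralizer consists of blocks of sizes $2$ and $1$, so $d=5$. The matrix $\mathrm{diag}(1,2,3)$ is tame with $d=3$. For $n=4$, $\mathrm{diag}(0,0,1,1)$ has $\gamma=2=n/2$; it is just tame, and $d=8=n^2/2$.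

**Lemma 1.** We have $d(X)\le n\gamma(X)$, and if $\gamma(X)=n-\rho$ then $d(X)\le(n-\rho)^2+\rho^2$. In particular $d(X)\le n^2/2$ for $X$ tame.

*Proof.* Put $w_i(\mu)=\dim\ker(X-\mu)^i-\dim\ker(X-\mu)^{i-1}$. We use the classical formula
$$d(X)=\sum_\mu\sum_{i\ge1}w_i(\mu)^2 .$$
Here is why it holds. A matrix commuting with $X$ preserves each generalized eigenspace, so we may treat one eigenvalue $\mu$ at a time. There $X-\mu$ is nilpotent, with Jordan blocks of sizes $\lambda_1,\lambda_2,\dots$, and its space is the $\mathbb C[t]$-module $\bigoplus_j\mathbb C[t]/(t^{\lambda_j})$. Since $\dim\mathrm{Hom}_{\mathbb C[t]}(\mathbb C[t]/(t^a),\mathbb C[t]/(t^b))=\min(a,b)$, the contribution is $\sum_{j,k}\min(\lambda_j,\lambda_k)$. Writing $\min(\lambda_j,\lambda_k)$ as the number of $i\ge1$ with $\lambda_j\ge i$ and $\lambda_k\ge i$, this equals $\sum_i\#\{j:\lambda_j\ge i\}^2=\sum_iw_i(\mu)^2$.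

The $w_i(\mu)$ sum to $n$. For fixed $\mu$ they are non-increasing in $i$, and $w_1(\mu)=\dim\ker(X-\mu)$; so all are at most $\gamma(X)$, and one of them equals $\gamma(X)$. Hence $d(X)\le\gamma(X)\sum w_i(\mu)=n\gamma(X)$. If $\gamma(X)=n-\rho$, the other parts are nonnegative and sum to $\rho$, so their squares sum to at most $\rho^2$. $\square$

## Why bounding one centralizer at a time gives only $T^{n^2+n}$

The first thing to try is to write $N(T)=\sum_{|X|\le T}z_X(T)$ and bound each $z_X(T)$ by $O(T^{d(X)})$, which is legitimate (Lemma 2 below). A matrix with distinct eigenvalues has $d(X)=n$, and all but $O(T^{n^2-1})$ of the $X$ have distinct eigenvalues. So already these matrices produce the bound $T^{n^2}\cdot T^n$. That is the exponent $n^2+n$, the dimension of the variety, and it exceeds $n^2+1$ as soon as $n\ge2$.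

For an individual $X$ the bound cannot be improved: if $X=\mathrm{diag}(1,2,\dots,n)$, then $Z(X)$ is the set of all integer diagonal matrices and $z_X(T)=(2\lfloor T\rfloor+1)^n$. What saves us is that such an $X$ is unusual. Typically $I,X,X^2,\dots$ have sizes about $1,T,T^2,\dots$, and then few of their combinations fit in $B(T)$. One could therefore try to prove $z_X(T)\ll T$ for all but a few $X$. But with only the bound $T^n$ on the exceptional $X$, this approach needs the exceptional set to have at most $O(T^{n^2+1-n})$ elements, while a statement of the form "for a proportion $1-\eta$ of all $X$" leaves $\eta T^{n^2}$ of them. This is where it stops.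

## Shrinking one matrix, exchanging the two, shrinking the other

The way past this point is never to ask how many points a single $Z(X)$ has. We only compare its counts at two scales, and we use the symmetry of the relation $XY=YX$.

Suppose $X$ is tame. Then $Z(X)$ has rank at most $n^2/2$, so passing from $|Y|\le T$ to $|Y|\le T/K$ loses a factor at most $(3K)^{n^2/2}$, whatever the shape of the lattice. Now regard $Y$ as the fixed matrix. If $Y$ is tame as well, we may shrink $X$ to $|X|\le T/K$, losing another $(3K)^{n^2/2}$. Both matrices now lie in the box of size $T/K$. The total loss is $(3K)^{n^2}$, while the target $T^{n^2+1}$ drops by $K^{n^2+1}$. We gain $3^{n^2}/K$, which is less than $\frac12$ for large $K$, and we can iterate. The whole of Theorem 1 rests on the inequality $\frac{n^2}2+\frac{n^2}2<n^2+1$.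

If $X$ is not tame this balance can fail: for scalar $X$ the loss is $K^{n^2}$ in one shrinking. So scalar and degenerate matrices have to be counted directly. First the shrinking lemma.

**Lemma 2.** Let $\Lambda$ be a discrete subgroup of rank $d$ in a finite-dimensional normed real space and $U(t)=\#\{v\in\Lambda:|v|\le t\}$. For $t>0$ and $K\ge1$ we have $U(Kt)\le(3K)^dU(t)$. In particular $z_X(T)\le(6T)^{d(X)}$ for $T\ge\frac12$.

*Proof.* Choose a maximal set $v_1,\dots,v_m$ of points of $\Lambda$ of norm $\le Kt$ with pairwise distances $>t$. In $\mathrm{span}_{\mathbb R}\Lambda$, of dimension $d$, the open balls of radius $t/2$ about the $v_i$ are disjoint and lie in the ball of radius $Kt+t/2$ about $0$. Comparing volumes, $m\le(2K+1)^d\le(3K)^d$. By maximality every point counted by $U(Kt)$ is within $t$ of some $v_i$. Subtracting $v_i$ shows that at most $U(t)$ points of $\Lambda$ are within $t$ of $v_i$. This gives the first claim. For the second take $t=\frac12$, $K=2T$: a nonzero integer matrix has $|\cdot|\ge1$, so $U(\frac12)=1$.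 $\square$

## Matrices with one eigenspace of dimension above $n/2$

A degenerate matrix is an integer scalar plus a matrix of small rank (this is checked in Lemma 4), so we count integer matrices of given rank. Recall that for a lattice $\Lambda$ of rank $\rho$ in a $\rho$-dimensional normed space $V$, the successive minimum $\lambda_i$ is the least $\lambda$ such that $\Lambda$ contains $i$ independent vectors of norm at most $\lambda$; there are independent $v_1,\dots,v_\rho\in\Lambda$ with $|v_i|=\lambda_i$. For example, $\mathbb Z(1,0)+\mathbb Z(0,3)$ in the sup norm has $\lambda_1=1$, $\lambda_2=3$. With a Haar measure on $V$ and $\det\Lambda$ the covolume, Minkowski's second theorem gives $\lambda_1\cdots\lambda_\rho\,\mathrm{vol}(D_1)\le2^\rho\det\Lambda$, where $D_t$ is the ball of radius $t$ in $V$.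

**Lemma 3.** For $1\le\rho\le n$ and $T\ge1$, the number of $A\in M_n(\mathbb Z)\cap B(T)$ of rank $\rho$ is $\ll T^{n\rho}(1+\log T)^\rho$.

*Proof.* **Step 1: attach a lattice to $A$.** The purpose is to group the $A$ by their row space. Let $\Lambda$ be the intersection of $\mathbb Z^n$ with the rational row space of $A$, a lattice of rank $\rho$, and $V=\mathrm{span}_{\mathbb R}\Lambda$ with the sup norm. Take successive minima $\lambda_i=|v_i|$ as above. The rows of $A$ lie in $\Lambda$, have norm $\le T$ and contain $\rho$ independent vectors, so $\lambda_\rho\le T$.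

**Step 2: bound the number of possible rows.** We claim $\#(\Lambda\cap D_T)\ll T^\rho/(\lambda_1\cdots\lambda_\rho)$. Let $\Lambda'=\bigoplus\mathbb Zv_i$ and let $P=\{\sum t_iv_i:0\le t_i<1\}$. Then $P\subset D_{\rho\lambda_\rho}\subset D_{\rho T}$ and $\mathrm{vol}(P)=[\Lambda:\Lambda']\det\Lambda$. A given point lies in $P+v$ for exactly one $v$ in each coset of $\Lambda'$ in $\Lambda$, so the sets $P+v$ with $v\in\Lambda\cap D_T$ cover each point at most $[\Lambda:\Lambda']$ times. They lie in $D_{(1+\rho)T}$. Hence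
$$\#(\Lambda\cap D_T)\cdot[\Lambda:\Lambda']\det\Lambda\le[\Lambda:\Lambda']\,\big((1+\rho)T\big)^\rho\,\mathrm{vol}(D_1),$$
and Minkowski's theorem gives
$$\#(\Lambda\cap D_T)\le\frac{((1+\rho)T)^\rho\,\mathrm{vol}(D_1)}{\det\Lambda}\le\frac{(2(1+\rho)T)^\rho}{\lambda_1\cdots\lambda_\rho}.$$

**Step 3: sum over lattices.** The matrix $A$ has $n$ rows in $\Lambda\cap D_T$, so the number of $A$ with given $\Lambda$ is $\ll T^{n\rho}\prod_i|v_i|^{-n}$. Moreover $\Lambda=\mathbb Z^n\cap\mathrm{span}_{\mathbb Q}(v_1,\dots,v_\rho)$ is determined by the tuple $(v_1,\dots,v_\rho)$, whose members satisfy $1\le|v_i|\le T$. Hence the total is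
$$\ll T^{n\rho}\Big(\sum_{v\in\mathbb Z^n,\,1\le|v|\le T}|v|^{-n}\Big)^\rho\ll T^{n\rho}(1+\log T)^\rho,$$
because $\ll k^{n-1}$ integer vectors have norm exactly $k$. $\square$

**Lemma 4.** Let $E(T)$ be the number of commuting pairs $(X,Y)$ in $M_n(\mathbb Z)\cap B(T)$ with $X$ degenerate. Then $E(T)\ll T^{n^2}(1+\log T)^n$ for $T\ge1$.

*Proof.* Let $\gamma(X)=n-\rho$ with $1\le\rho<n/2$, attained at the eigenvalue $\mu$. The algebraic multiplicity of $\mu$ exceeds $n/2$, so no other eigenvalue has the same multiplicity. Galois conjugates of $\mu$ are roots of $\chi_X\in\mathbb Z[x]$ with the same multiplicity, so $\mu\in\mathbb Q$. Being an algebraic integer, $\mu\in\mathbb Z$. Also $|\mu|\le nT$, since eigenvalues are bounded by the largest absolute row sum. So $X-\mu$ is an integral matrix of rank $\rho$ with entries of modulus at most $(n+1)T$. There are $\ll T$ values of $\mu$, and Lemma 3 gives $\ll T^{1+n\rho}(1+\log T)^\rho$ such $X$. By Lemmas 1 and 2 each has $z_X(T)\ll T^{(n-\rho)^2+\rho^2}$. The total exponent of $T$ is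
$$1+n\rho+n^2-2n\rho+2\rho^2=n^2+1-\rho(n-2\rho)\le n^2,$$
since $\rho\ge1$ and $n-2\rho\ge1$. Sum over the finitely many $\rho$. $\square$

## The inequality $f(T)\le\frac12f(T/K)+C_K$ and Theorem 1

The lower bound comes from the pairs with $X$ scalar. For $n=1$ all pairs commute and $N(T)=(2\lfloor T\rfloor+1)^2$, so let $n\ge2$. Write $N=N_0+N_t$, where $N_0(T)$ and $N_t(T)$ count the commuting pairs in $B(T)$ with $X$ not tame, respectively tame.

**Step 1: pairs with $X$ not tame.** This is the part that cannot be shrunk. Scalar $X$ contribute $(2\lfloor T\rfloor+1)^{n^2+1}$ and degenerate $X$ contribute $E(T)$, so by Lemma 4 there is $C_1$ with $N_0(T)\le C_1T^{n^2+1}$ for $T\ge1$.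

**Step 2: shrink, exchange, shrink.** The aim is a recursion for $N_t$. Let $K\ge1$ and $T\ge K$. For tame $X$ we have $d(X)\le n^2/2$, so Lemma 2 with $t=T/K$ gives
$$N_t(T)=\sum_{\substack{X\text{ tame}\\|X|\le T}}z_X(T)\le(3K)^{n^2/2}\sum_{\substack{X\text{ tame}\\|X|\le T}}z_X(T/K).$$
The last sum counts pairs $(X,W)$ with $X$ tame, $|X|\le T$, $W\in Z(X)$, $|W|\le T/K$. Those with $W$ not tame number at most $N_0(T)$: exchange the roles of the two matrices. In those with $W$ tame, $X$ lies in $Z(W)\cap B(T)$, so, applying Lemma 2 to $Z(W)$, they number at most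
$$\sum_{\substack{W\text{ tame}\\|W|\le T/K}}z_W(T)\le(3K)^{n^2/2}\sum_{\substack{W\text{ tame}\\|W|\le T/K}}z_W(T/K)=(3K)^{n^2/2}N_t(T/K).$$
Altogether
$$N_t(T)\le(3K)^{n^2}N_t(T/K)+(3K)^{n^2/2}C_1T^{n^2+1}\qquad(T\ge K).\tag{1}$$

**Step 3: iterate.** We turn (1) into a bound. Put $f(T)=N_t(T)/T^{n^2+1}$ and $C_K=(3K)^{n^2/2}C_1$. Dividing (1) by $T^{n^2+1}=K^{n^2+1}(T/K)^{n^2+1}$,
$$f(T)\le\frac{3^{n^2}}K\,f(T/K)+C_K .$$
Choose $K=2\cdot3^{n^2}$, so $f(T)\le\frac12f(T/K)+C_K$ for $T\ge K$. On $[1,K]$ the function $f$ is bounded, for example by $(2K+1)^{2n^2}$. If $K^j\le T<K^{j+1}$, then $j$ applications give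
$$f(T)\le2^{-j}f(T/K^j)+C_K\big(1+\tfrac12+\tfrac14+\cdots\big)\le\sup_{[1,K]}f+2C_K .$$
So $f$ is bounded on $[1,\infty)$, and with Step 1, $N(T)\ll T^{n^2+1}$. This proves Theorem 1, and with it the conjecture for every $n\ge1$. $\blacksquare$

## Small sets of tame matrices carry few commuting pairs

From here on $n\ge2$, and we prove Theorem 2. The plan is to show that for most $X$ every commuting $Y$ in the box lies in $\mathbb QI+\mathbb QX$, and then to count dependent triples $I,X,Y$ as in the opening example. "Most" will mean all but $\eta T^{n^2}$ matrices. As we saw, a bad $X$ could have a large $z_X(T)$, so we first need to know that a set of $\eta T^{n^2}$ tame matrices carries few pairs. The method is again to shrink and exchange, and Theorem 1 is now available as input. One new tool is needed: making a commuting matrix tame by a bounded change.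

**Lemma 5.** There is $D=D(n)$ such that if $W_0\in M_n(\mathbb Z)$ is tame and $Y\in M_n(\mathbb Z)$, then $Y+kW_0$ is tame for some $k\in\{0,\dots,D\}$.

*Proof.* Let $h=\lfloor n/2\rfloor+1$, so that "not tame" means $\gamma\ge h$. The set $\mathcal N=\{A\in M_n(\mathbb C):\gamma(A)\ge h\}$ is the image, under $(A,\mu)\mapsto A$, of the Zariski closed set $\{(A,\mu):\mathrm{rank}(A-\mu)\le n-h\}$. This set lies in $\{(A,\mu):\chi_A(\mu)=0\}$, which is finite over $M_n(\mathbb C)$ because $\chi_A(\mu)$ is monic in $\mu$. Finite morphisms are closed, so $\mathcal N$ is Zariski closed. It is stable under scaling, hence is the zero set of finitely many homogeneous polynomials $F_i$, of degrees at most some $D\ge1$. Since $W_0\notin\mathcal N$, some $F_i(W_0)\ne0$. As a polynomial in $k$, $F_i(Y+kW_0)$ has degree $\deg F_i\le D$ with leading coefficient $F_i(W_0)\ne0$, so it is nonzero for some $k\in\{0,\dots,D\}$. For that $k$, $Y+kW_0\notin\mathcal N$. $\square$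

**Proposition 6.** There is $C=C(n)$, and for each $K\ge D+1$ a constant $C_K$, such that for $T\ge K$ and any set $\mathcal B\subset M_n(\mathbb Z)\cap B(T)$ of tame matrices,
$$\sum_{X\in\mathcal B}z_X(T)\le\frac CK\,T^{n^2+1}+C_K\big(|\mathcal B|\,T+T^{n^2}(1+\log T)^n\big).$$

*Proof.* By Lemmas 1 and 2, $z_X(T)\le(3K)^{n^2/2}z_X(T/K)$ for $X\in\mathcal B$. We split according to what $Z(X)\cap B(T/K)$ contains.

**Case 1: it contains a tame $W_0$.** Here we want to reach pairs with tame second member and exchange. Fix one such $W_0$ for each $X$. By Lemma 5, send $Y\in Z(X)\cap B(T/K)$ to a tame matrix $Y+k(Y)W_0$ with $0\le k(Y)\le D$. It lies in $Z(X)$ and has norm at most $(D+1)T/K=T/K'$, where $K'=K/(D+1)\ge1$. The image and $k(Y)$ determine $Y$, so the map is at most $(D+1)$-to-one. Hence $z_X(T/K)$ is at most $(D+1)$ times the number of tame $W\in Z(X)\cap B(T/K')$. Summing over $X$ and exchanging roles, the sum of $z_X(T)$ over the $X$ in this case is at most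
$$(3K)^{n^2/2}(D+1)\sum_{\substack{W\text{ tame}\\|W|\le T/K'}}z_W(T)\le(3K)^{n^2}(D+1)N(T/K').$$
The inequality is Lemma 2 for $Z(W)$, with $3K'\le3K$. As $T/K'\ge1$, Theorem 1 bounds this by $\ll K^{n^2}(T/K)^{n^2+1}=T^{n^2+1}/K$, since $D$ depends only on $n$.

**Case 2: it contains no tame matrix, but a degenerate $W_0$.** Here Lemma 4 should apply, once scalars are charged to degenerate matrices. All elements of $Z(X)\cap B(T/K)$ are degenerate or scalar. The map $aI\mapsto W_0+aI$ injects the scalar ones into the degenerate elements of $Z(X)\cap B(2T)$, since adding a scalar does not change $\gamma$. So $z_X(T/K)\le2\,\#\{W\in Z(X)\cap B(2T)\text{ degenerate}\}$, and the sum over these $X$ is at most $2(3K)^{n^2/2}E(2T)\ll_KT^{n^2}(1+\log T)^n$.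

**Case 3: it consists of scalars.** Then $z_X(T)\le(3K)^{n^2/2}(2T/K+1)\ll_KT$, and the sum over these $X$ is $\ll_K|\mathcal B|\,T$. $\square$

## Matrices that become derogatory modulo a large prime

**Definition.** An $n\times n$ matrix over a field is *derogatory* if its minimal polynomial has degree $<n$.

We recall three facts over a field $F$. A matrix $X$ is non-derogatory if and only if it has a cyclic vector $e$, meaning that $e,Xe,\dots,X^{n-1}e$ is a basis. In that case its centralizer is $F[X]$: if $Y$ commutes with $X$ and $Ye=g(X)e$, then $Y$ and $g(X)$ agree on every $X^ie$. Finally, $X$ and $X^{T}$ have the same minimal polynomial.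

Derogatory reductions measure how far $Z(X)$ is from $\mathbb Z[X]$. Take $X=\mathrm{diag}(0,5)$, which is zero modulo $5$, hence derogatory there. Now $Z(X)$ is the set of all integer diagonal matrices, while $\mathbb Z[X]=\{\mathrm{diag}(a,a+5b)\}$ has index $5$ in it. The discriminant of $\chi_X$ is $25=5^2$. The next section makes this precise. To use it we need the following count.

**Lemma 7.** The number $Q_n(T,M)$ of $X\in M_n(\mathbb Z)\cap B(T)$ whose reduction modulo some prime $p>M$ is derogatory is $\ll T^{n^2}/M+T^{n^2-1}$ for $M\ge1$, $T\ge2$.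

We use the Schwartz–Zippel lemma: a nonzero polynomial of degree $\le e$ in $k$ variables over a field has at most $e|S|^{k-1}$ zeros in $S^k$, for any finite subset $S$ of the field.

*Proof.* Induct on $n\ge1$. For $n=1$ no matrix is derogatory and the number is $0$. Let $n\ge2$ and write
$$X=\begin{pmatrix}a&u^{T}\\v&X'\end{pmatrix},\qquad X'\in M_{n-1}(\mathbb Z).$$

**Step 1: two divisibility conditions in separate variables.** One condition mod $p$ would save only a factor $p$, and $\sum1/p$ diverges; we want two independent conditions. Let $\pi$ be the projection to the last $n-1$ coordinates. Since $\pi(Xw)=w_1v+X'\pi(w)$, induction on $k$ shows that $\pi(X^ke_1)$ equals $X'^{k-1}v$ plus a combination of the $X'^jv$ with $j<k-1$. By column operations,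
$$\det(e_1,Xe_1,\dots,X^{n-1}e_1)=\det(v,X'v,\dots,X'^{n-2}v)=:F(v).$$
For $X^{T}$, which has first column $(a,u)$ and lower right block $X'^{T}$, the same determinant is $G(u):=\det(u,X'^{T}u,\dots,(X'^{T})^{n-2}u)$. If $X$ is derogatory mod $p$, so is $X^{T}$; then $e_1$ is cyclic for neither mod $p$, so $p\mid F(v)$ and $p\mid G(u)$.

**Step 2: dispose of bad $X'$.** We need $F$ and $G$ to be nonzero mod $p$. The $X$ for which $X'$ is derogatory mod some $p>M$ number
$$\ll T^{2n-1}Q_{n-1}(T,M)\ll T^{2n-1}\big(T^{(n-1)^2}/M+T^{(n-1)^2-1}\big)=T^{n^2}/M+T^{n^2-1}$$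
by induction. For the other $X$ and every $p>M$, both $X'$ and $X'^{T}$ have cyclic vectors mod $p$. So $F$ and $G$ are nonzero polynomials of degree $n-1$ modulo every $p>M$, hence also nonzero over $\mathbb Q$. Fix such an $X'$ and $a$. We count the pairs $(u,v)$ with entries in $[-T,T]$ that satisfy $p\mid F(v)$, $p\mid G(u)$ for some $p>M$.

**Step 3: primes $M<p\le3T$.** These are handled by classes mod $p$. By Schwartz–Zippel, $F$ vanishes on at most $(n-1)p^{n-2}$ classes in $\mathbb F_p^{n-1}$. Each contains at most $(2T/p+1)^{n-1}\le(5T/p)^{n-1}$ of our vectors. So there are $\ll T^{n-1}/p$ vectors $v$, and likewise $u$. The total over these $p$ is $\ll T^{2n-2}\sum_{p>M}p^{-2}\ll T^{2n-2}/M$.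

**Step 4: primes $p>M$ with $p>3T$.** Now classes mod $p$ are too large to be useful, and we use instead that $F(v)$ has few such prime factors. By Schwartz–Zippel over $\mathbb Q$ there are $\ll T^{n-2}$ vectors $v$ with $F(v)=0$; with arbitrary $u$ they give $\ll T^{2n-3}$ pairs. If $F(v)\ne0$, then $|F(v)|\ll T^{O(1)}$, because the entries of $X'$ and $v$ are at most $T$; so $F(v)$ has $O(1)$ prime divisors $p>3T$. For each of them $[-T,T]\cap\mathbb Z$ injects into $\mathbb F_p$, as $2T<p$, and Schwartz–Zippel over $\mathbb F_p$ for the image $S$ of this interval gives $\ll T^{n-2}$ vectors $u$ with $p\mid G(u)$. Again we get $\ll T^{n-1}\cdot T^{n-2}=T^{2n-3}$ pairs.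

Multiplying by the $\ll T^{(n-1)^2+1}$ choices of $(X',a)$ gives $\ll T^{n^2}/M+T^{n^2-1}$. $\square$

## Most centralizers are nearly $\mathbb Z[X]$

**Lemma 8.** For every $\eta>0$ there are $\delta>0$, $q_0$ and $T_0$ such that for $T\ge T_0$ all but at most $\eta T^{n^2}$ of the $X\in M_n(\mathbb Z)\cap B(T)$ are *good*, meaning:

1. $\big|\sum_{i<n}c_i(X/T)^i\big|\ge\delta\max_i|c_i|$ for all real $c_0,\dots,c_{n-1}$;
2. $[Z(X):\mathbb Z[X]]\le q_0$.

If $X$ is good and $T>\max(T_0,q_0/\delta)$, then every $Y\in Z(X)\cap B(T)$ lies in $\mathbb QI+\mathbb QX$.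

Condition 1 says that the powers of $X/T$ are robustly independent, so that $X^i$ really has size about $T^i$ with no cancellation. Condition 2 says that $Z(X)$ contains little besides polynomials in $X$.

*Proof.* **Step 1: condition 1.** We use compactness. On the cube $B(1)$ the function $s(x)=\min_{\max|c_i|=1}\big|\sum_{i<n}c_ix^i\big|$ is continuous. If $s(x)=0$, then $x$ is derogatory, hence has a repeated eigenvalue, so $\mathrm{disc}\,\chi_x=0$. The zero set of the nonzero polynomial $\mathrm{disc}\,\chi_x$ is a null set. So the compact sets $\{s\le\delta\}$ decrease to a null set as $\delta\to0$, and their volumes tend to $0$.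

For compact $F$ we have $\limsup_{T\to\infty}T^{-n^2}\#(M_n(\mathbb Z)\cap TF)\le\mathrm{vol}(F)$: attach to each such point $X$ the cube $X/T+[0,1/T]^{n^2}$; these cubes have disjoint interiors and lie in the closed $1/T$-neighborhood of $F$, whose volume tends to $\mathrm{vol}(F)$. Choose $\delta$ with $\mathrm{vol}\{s\le\delta\}<\eta/4$. For $T$ large at most $\frac\eta4T^{n^2}$ matrices $X$ have $s(X/T)\le\delta$, and all others satisfy condition 1 by homogeneity.

**Step 2: primes dividing the index.** The aim is to relate $q=[Z(X):\mathbb Z[X]]$ to $\Delta(X)=\mathrm{disc}\,\chi_X$ and to derogatory reductions. By Schwartz–Zippel, $O(T^{n^2-1})$ matrices in $B(T)$ have $\Delta(X)=0$; discard them. If $\Delta(X)\ne0$, then $X$ has distinct eigenvalues $\theta_1,\dots,\theta_n$ and is non-derogatory. The centralizer over $\mathbb Q$ is then $\mathbb Q[X]$, so $Z(X)$ has rank $n$. By Cayley–Hamilton $\mathbb Z[X]$ has the basis $I,X,\dots,X^{n-1}$, so $q$ is finite.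

For a lattice $\Lambda\subset Z(X)$ of rank $n$ with basis $b_1,\dots,b_n$ let $\mathrm{disc}\,\Lambda=\det(\mathrm{tr}(b_ib_j))$, an integer. For $\mathbb Z[X]$ the entries are $\mathrm{tr}(X^{i+j})=\sum_k\theta_k^{i+j}$ with $0\le i,j<n$, so the determinant is the square of a Vandermonde determinant, namely $\Delta(X)$. Expressing a basis of $\mathbb Z[X]$ in a basis of $Z(X)$ uses an integer matrix of determinant $\pm q$. Hence
$$\Delta(X)=q^2\,\mathrm{disc}\,Z(X),\qquad\text{so}\qquad q^2\mid\Delta(X).\tag{2}$$
Moreover, if a prime $p$ divides $q$, then $X$ mod $p$ is derogatory. Indeed, $Z(X)/\mathbb Z[X]$ has an element of order $p$, so there is $Y\in Z(X)\setminus\mathbb Z[X]$ with $pY=\sum_{i<n}c_iX^i$, $c_i\in\mathbb Z$. Not all $c_i$ are divisible by $p$, since otherwise $Y\in\mathbb Z[X]$. Reducing mod $p$ gives a nonzero polynomial of degree $<n$ that annihilates $X$ mod $p$.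

**Step 3: condition 2.** We exclude large primes by Lemma 7 and high powers of small primes by (2). Choose $M$ by Lemma 7 so that, for $T$ large, at most $\frac\eta4T^{n^2}$ matrices $X$ have $q$ divisible by a prime $>M$.

For a prime $p\le M$ let $\alpha_j$ be the proportion of classes in $M_n(\mathbb Z/p^j)$ on which $p^j\mid\Delta$. This is the Haar probability measure of $\{x\in M_n(\mathbb Z_p):p^j\mid\Delta(x)\}$. These sets decrease to $\{\Delta=0\}$, which has measure $0$: in one variable a nonzero polynomial has finitely many zeros, and the general case follows by Fubini and induction on the number of variables. So $\alpha_j\to0$. A class mod $p^j$ contains at most $(2T/p^j+1)^{n^2}\le(3T/p^j)^{n^2}$ matrices of $B(T)$ when $T\ge p^j$, so at most $3^{n^2}\alpha_jT^{n^2}$ of the $X$ satisfy $p^j\mid\Delta(X)$. Choose $j=j_p$ with $3^{n^2}\alpha_{j_p}\le\frac\eta{4M}$. The primes $p\le M$ together exclude at most $\frac\eta4T^{n^2}$ matrices.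

For the remaining $X$, $q$ has only prime factors $p\le M$, and by (2) $p^{j_p}\nmid q$. So $q\le q_0:=\prod_{p\le M}p^{j_p}$. For $T\ge T_0$, with $T_0\ge2$ large enough, the exclusions in Steps 1–3 number at most $\frac{3\eta}4T^{n^2}+O(T^{n^2-1})\le\eta T^{n^2}$.

**Step 4: the last claim.** Let $X$ be good, $T>\max(T_0,q_0/\delta)$ and $Y\in Z(X)\cap B(T)$. By condition 1, $X$ is non-derogatory, so the index $q$ is finite, and $q\le q_0$. Then $qY\in\mathbb Z[X]$, say
$$qY=\sum_{i<n}c_iX^i=\sum_{i<n}c_iT^i(X/T)^i,\qquad c_i\in\mathbb Z.$$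
If $c_i\ne0$ for some $i\ge2$, condition 1 gives $|qY|\ge\delta T^i|c_i|\ge\delta T^2>q_0T\ge|qY|$, a contradiction. So $qY=c_0I+c_1X$. $\square$

## Reduction to linearly dependent triples

Let $N_2(T)$ count the pairs $(X,Y)$ in $M_n(\mathbb Z)\cap B(T)$ with $I,X,Y$ linearly dependent over $\mathbb Q$. Such pairs commute, since either $X$ is scalar or $Y\in\mathbb QI+\mathbb QX$. So $N_2(T)\le N(T)$.

Let $K\ge D+1$, $\eta>0$ and $T$ be large. A commuting pair not counted by $N_2$ has $X$ non-scalar, and $X$ is not good by Lemma 8. So $X$ is degenerate, or tame and not good. The degenerate $X$ account for at most $E(T)$ pairs. The tame matrices in $B(T)$ that are not good form a set $\mathcal B$ with $|\mathcal B|\le\eta T^{n^2}$. By Proposition 6,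
$$0\le N(T)-N_2(T)\le E(T)+\frac CK\,T^{n^2+1}+C_K\big(\eta T^{n^2+1}+T^{n^2}(1+\log T)^n\big).$$
Divide by $T^{n^2+1}$ and let $T\to\infty$; by Lemma 4 the upper limit of $(N-N_2)/T^{n^2+1}$ is at most $C/K+C_K\eta$. Now let $\eta\to0$ with $K$ fixed, and then $K\to\infty$. The result is
$$N(T)=N_2(T)+o(T^{n^2+1}),\tag{3}$$
which is the second assertion of Theorem 2.

## Counting dependent triples by primitive directions

It remains to find the asymptotics of $N_2(T)$. We argue as in the opening example: pass to matrices modulo scalars and sum over lines.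

**Step 1: matrices modulo scalars.** We set up the weights. Let $L=M_n(\mathbb Z)/\mathbb ZI$, a lattice of rank $R=n^2-1$ in $Q=M_n(\mathbb R)/\mathbb RI$. Using representatives with $(n,n)$-entry $0$, identify $L$ with $\mathbb Z^R$ and $Q$ with $\mathbb R^R$, with its Lebesgue measure and sup norm. For $z\in Q$ let $r(z)$ be the maximum minus the minimum of the diagonal entries, and let
$$\ell(z)=\mathrm{length}\{a\in\mathbb R:|z+aI|\le1\}.$$
The diagonal entries allow exactly the $a$ between $-1$ minus their minimum and $1$ minus their maximum. So $\ell(z)=(2-r(z))_+$ if all off-diagonal entries have modulus $\le1$, and $\ell(z)=0$ otherwise. The function $\ell$ is even, bounded by $2$, vanishes for $|z|>2$, and is continuous off a null set, hence Riemann integrable. By Fubini $\int_Q\ell=\mathrm{vol}\,B(1)=2^{n^2}$.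

For $z\in L$ let $m(z)=\#\{a\in\mathbb Z:|z+aI|\le T\}$, the number of $X\in B(T)$ above $z$. It counts the integers in a closed interval of length $T\ell(z/T)$, or in the empty set, so
$$|m(z)-T\ell(z/T)|\le1,\qquad m(z)=0\ \text{ if }|z|>2T.\tag{4}$$
For $n=2$, $T=1$ this is the weight $3-|s|$ of the opening.

**Step 2: parametrize dependent pairs.** The triple $I,X,Y$ is dependent if and only if the images $z,w\in L$ are dependent. Let $(z,w)\ne(0,0)$ be dependent. The line they span meets $L$ in $\mathbb Zx_0$, so $(z,w)=(b'x_0,c'x_0)$, and with $g=\gcd(b',c')$ we get $(z,w)=(bx,cx)$ with $\gcd(b,c)=1$ and $x=gx_0\in L\setminus0$. In any such representation $x=tx_0$ with $|t|=g$, so it is unique up to a common sign of $(b,c,x)$. Therefore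
$$N_2(T)=(2\lfloor T\rfloor+1)^2+\frac12\sum_{\gcd(b,c)=1}\ \sum_{x\in L\setminus0}m(bx)\,m(cx),\tag{5}$$
where $(\pm1,0)$ and $(0,\pm1)$ are among the coprime pairs.

**Step 3: the limit of each inner sum.** Fix $(b,c)$ and put $k=\max(|b|,|c|)\ge1$, $I(b,c)=\int_Q\ell(bx)\ell(cx)\,dx$. The terms vanish unless $|x|\le2T/k$. By (4), $m(bx)m(cx)=T^2\ell(bx/T)\ell(cx/T)+O(T)$ for $T\ge1$, and $O(T^R)$ vectors $x$ are involved. The omitted term $x=0$ is $O(T^2)$. Since $x\mapsto\ell(bx)\ell(cx)$ is Riemann integrable with compact support,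
$$T^{-(R+2)}\sum_{x\in L\setminus0}m(bx)m(cx)\longrightarrow I(b,c),\qquad R+2=n^2+1.$$

**Step 4: interchange limit and sum.** We need a bound that is summable over $(b,c)$. For $T\ge1$ the inner sum is at most $(2T+1)^2\,\#\{x\in L\setminus0:|x|\le2T/k\}$. The count is $0$ if $2T/k<1$, and at most $(4T/k+1)^R\le(6T/k)^R$ otherwise. So the inner sum is $\ll T^{R+2}k^{-R}$. At most $8k$ pairs $(b,c)$ have maximum $k$, and $\sum_k8k^{1-R}<\infty$ because $R\ge3$. By dominated convergence $N_2(T)\sim c_nT^{n^2+1}$ with $c_n=\frac12\sum_{\gcd(b,c)=1}I(b,c)$.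

Here $I(\pm1,0)=I(0,\pm1)=\ell(0)\int_Q\ell=2^{n^2+1}$, and since $\ell$ is even, the four sign choices of $(\pm b,\pm c)$ give equal integrals. Hence
$$c_n=2^{n^2+2}+2\sum_{\substack{b,c\ge1\\\gcd(b,c)=1}}I(b,c).\tag{6}$$

## Evaluation of $I(b,c)$ and the zeta quotient

**Step 1: compute $I(b,c)$ for $1\le b\le c$.** The integral factors. Each of the $n(n-1)$ off-diagonal coordinates ranges over $[-1/c,1/c]$, which gives $(2/c)^{n(n-1)}$. For the diagonal part we need the volume of the set of diagonals modulo scalars with $r\le r_0$. Choose which of the $n$ coordinates is the minimum; the excesses of the others over it range over $[0,r_0]$, and the change from the coordinates with $(n,n)$-entry $0$ to these excesses is unimodular. Overlaps are null sets, so the volume is $nr_0^{n-1}$. Since $r(bx)=b\,r(x)$, the diagonal part is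
$$\int_0^{2/c}(2-br)(2-cr)\,n(n-1)r^{n-2}\,dr=4\Big(\frac2c\Big)^{n-1}n(n-1)\int_0^1\Big(1-\frac bcs\Big)(1-s)s^{n-2}\,ds,$$
by $r=2s/c$. With $\int_0^1(1-s)s^{n-2}ds=\frac1{n(n-1)}$ and $\int_0^1(1-s)s^{n-1}ds=\frac1{n(n+1)}$ this equals $4(2/c)^{n-1}\big(1-\frac{n-1}{n+1}\cdot\frac bc\big)$. Multiplying the two parts,
$$I(b,c)=2^{n^2+1}c^{-(n^2-1)}\Big(1-\frac{n-1}{n+1}\cdot\frac bc\Big)\qquad(1\le b\le c),$$
and $I$ is symmetric in $b$ and $c$.

**Step 2: sum over coprime pairs.** Let $\varphi$ be Euler's function. For $c\ge2$ the involution $b\mapsto c-b$ gives $\sum_{b<c,\,\gcd(b,c)=1}\frac bc=\frac12\varphi(c)$, so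
$$\sum_{\substack{1\le b<c\\\gcd(b,c)=1}}\Big(1-\frac{n-1}{n+1}\cdot\frac bc\Big)=\varphi(c)\Big(1-\frac{n-1}{2(n+1)}\Big)=\frac{n+3}{2(n+1)}\,\varphi(c).$$
The pair $(1,1)$ gives $1-\frac{n-1}{n+1}=\frac2{n+1}$. The pairs with $b>c$ double those with $b<c$. From $\sum_{d\mid c}\varphi(d)=c$ we have $\sum_{c\ge1}\varphi(c)c^{-s}=\zeta(s-1)/\zeta(s)$ for $s>2$, and we take $s=n^2-1\ge3$:
$$\sum_{\substack{b,c\ge1\\\gcd(b,c)=1}}I(b,c)=2^{n^2+1}\Big[\frac2{n+1}+\frac{n+3}{n+1}\Big(\frac{\zeta(n^2-2)}{\zeta(n^2-1)}-1\Big)\Big]=2^{n^2+1}\Big[\frac{n+3}{n+1}\,\frac{\zeta(n^2-2)}{\zeta(n^2-1)}-1\Big].$$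

**Step 3: conclude.** Inserting this in (6), the term $-1$ cancels the contribution $2^{n^2+2}$ of the pairs $(\pm1,0),(0,\pm1)$, and
$$c_n=2^{n^2+2}+2^{n^2+2}\Big[\frac{n+3}{n+1}\,\frac{\zeta(n^2-2)}{\zeta(n^2-1)}-1\Big]=2^{n^2+2}\,\frac{n+3}{n+1}\,\frac{\zeta(n^2-2)}{\zeta(n^2-1)}.$$
Together with (3) and $N_2(T)\sim c_nT^{n^2+1}$ this proves Theorem 2. For $n=2$, where $N=N_2$, the constant is $64\cdot\frac53\cdot\zeta(2)/\zeta(3)$. $\blacksquare$
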